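# Periodic difference equations and knotted fixed sets

## The guess that every cycle is a linear cycle in disguise

Take a recursion of order $k$ all of whose solutions are periodic, with a common period. Linear recursions with this property are easy to list: the roots of the characteristic polynomial must be distinct roots of unity. Nonlinear ones also exist. Is every one of them a linear recursion seen through a continuous change of coordinates? The first guess is **yes**: a periodic map looks like a rotation, and every example one tries by hand agrees. The problem comes from "Some results on periodicity of difference equations" (http://www.dma.uvigo.es/~eliz/pdf/Linero.pdf). We fix the words, then test the guess.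

Throughout, $X$ is $\mathbb R$ or $(0,\infty)$; the two are homeomorphic via $\ln$.

**Definition 1 (cycle).** Let $f:X^k\to X$ be continuous. The equation
$$x_{n+k}=f(x_{n+k-1},\dots,x_{n+1},x_n),\qquad n\ge 0,$$
has the associated map
$$F:X^k\to X^k,\qquad F(x_1,\dots,x_k)=(x_2,\dots,x_k,f(x_k,\dots,x_1)).$$
The equation is a *$p$-cycle of order $k$* if every solution satisfies $x_{n+p}=x_n$ for all $n\ge0$, and $p$ is the smallest positive integer for which this holds for all solutions.

Since $F^n$ sends $(x_0,\dots,x_{k-1})$ to $(x_n,\dots,x_{n+k-1})$, the equation is a $p$-cycle exactly when $F^p=\mathrm{Id}$ and $F^s\ne\mathrm{Id}$ for $1\le s<p$; then $F$ is a homeomorphism with inverse $F^{p-1}$. Individual solutions may have smaller periods. For example, $x_{n+2}=(1+x_{n+1})/x_n$ on $(0,\infty)$ produces, from $x,y$,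
$$x,\quad y,\quad \frac{1+y}{x},\quad \frac{1+x+y}{xy},\quad \frac{1+x}{y},\quad x,\quad y,\dots$$
so it is a $5$-cycle of order $2$, although the solution that is constantly equal to the positive root of $x^2=1+x$ has period $1$.

**Definition 2 (conjugacy, linear and potential cycles).** Two equations are *conjugate* if their associated maps satisfy $G=h\circ F\circ h^{-1}$ for some homeomorphism $h$ between the phase spaces. A *linear $p$-cycle* is a $p$-cycle on $\mathbb R$ of the form $y_{n+k}=a_{k-1}y_{n+k-1}+\dots+a_0y_n$ with real constants $a_j$. A *potential $p$-cycle* is a $p$-cycle on $(0,\infty)$ of the form $x_{n+k}=x_{n+k-1}^{a_{k-1}}\cdots x_n^{a_0}$ with real exponents $a_j$. A $p$-cycle is *linearizable* if it is conjugate to a linear $p$-cycle.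

The substitution $y_j=\ln x_j$ turns the potential equation with exponents $a_j$ into the linear equation with coefficients $a_j$, and conversely. So "linearizable" and "conjugate to a potential cycle" mean the same. For example, $x_{n+3}=x_n(x_{n+2}/x_{n+1})^{c}$ with $c=1+2\cos(2\pi/5)$ becomes $y_{n+3}=cy_{n+2}-cy_{n+1}+y_n$. Its characteristic polynomial $t^3-ct^2+ct-1=(t-1)(t^2-(c-1)t+1)$ has the roots $1,e^{\pm2\pi i/5}$, so this is a potential $5$-cycle of order $3$.

Now some tests of the guess.

* *Period equal to the order.* If $F^k=\mathrm{Id}$, comparing first coordinates gives $f(x_k,\dots,x_1)=x_1$. The equation is $x_{n+k}=x_n$, which is linear.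
* *Order $2$, period $3$.* The equation $x_{n+2}=1/(x_{n+1}x_n)$ produces $x,y,1/(xy),x,y,\dots$; it is a potential $3$-cycle.
* *Period one more than the order.* It is a known result, stated with the problem, that every $(k+1)$-cycle of order $k$ on $(0,\infty)$ is conjugate to a potential cycle.
* *Orders one and two.* Here the guess is always right, as the next section shows.

## Orders one and two

**Theorem B.** For $k=1,2$ every $p$-cycle of order $k$ is linearizable.

*Proof.* We may take $X=\mathbb R$.

**Step 1: order one.** The aim is to conjugate the map $f:\mathbb R\to\mathbb R$ to $y\mapsto y$ or $y\mapsto-y$. A periodic homeomorphism of $\mathbb R$ is strictly monotone. If $f$ is increasing and $f(x)>x$ for some $x$, then $x<f(x)<f^2(x)<\cdots$ and the orbit never returns; the case $f(x)<x$ is the same. So an increasing $f$ is the identity. If $f$ is decreasing, then $f^2$ is increasing and periodic, so $f^2=\mathrm{id}$. Put $h(x)=\frac12(x-f(x))$. Both $x$ and $-f(x)$ are increasing and tend to $\pm\infty$ as $x\to\pm\infty$, so $h$ is a homeomorphism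 of $\mathbb R$, and
$$h(f(x))=\tfrac12\bigl(f(x)-f^2(x)\bigr)=\tfrac12\bigl(f(x)-x\bigr)=-h(x).$$
So $f$ is conjugate to $y\mapsto-y$.

**Step 2: order two.** The aim is to conjugate $F$ first to an element of $O(2)$, then to the map of a linear equation. Extend $F$ to $S^2=\mathbb R^2\cup\{\infty\}$ by fixing $\infty$. Kerékjártó's theorem says that every periodic homeomorphism of $S^2$ is topologically conjugate to an element of $O(3)$ (see A. Constantin, B. Kolev, *Enseign. Math.* 40 (1994) 193–204). The resulting element of $O(3)$ fixes the image of $\infty$. Stereographic projection from that point turns it into an element $R\in O(2)$, so $F$ is conjugate to $R$.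

If $F^2=\mathrm{Id}$, the equation is $x_{n+2}=x_n$ by the first test above, and this is linear. Otherwise $R^2\neq\mathrm{id}$, so $R$ is not a reflection. It is then a rotation by $\theta=2\pi l/p$ with $\gcd(l,p)=1$ and $p\ge3$. The matrix
$$\begin{pmatrix}0&1\\-1&2\cos\theta\end{pmatrix}$$
has the same characteristic polynomial $t^2-2t\cos\theta+1$ as $R$, with two distinct non-real roots, so it is linearly conjugate to $R$. It is the map of $y_{n+2}=2\cos\theta\,y_{n+1}-y_n$, which is therefore a linear $p$-cycle conjugate to the given equation. $\square$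

In particular, the $5$-cycle $x_{n+2}=(1+x_{n+1})/x_n$ is conjugate to $y_{n+2}=2\cos\theta\, y_{n+1}-y_n$ with $\theta=2\pi l/5$ for some $l$ prime to $5$.

## Averaging, and the sets that linear maps can fix

The formula $h=\frac12(x-f(x))$ is an average, and averaging is the natural way to try for general $k$. Let $F^p=\mathrm{Id}$, let $Q$ be linear with $Q^p=\mathrm{Id}$, and put
$$h=\frac1p\sum_{i=0}^{p-1}Q^{-i}F^i .\tag{1}$$
Then $h\circ F=\frac1p\sum_i Q^{-i}F^{i+1}=Q\cdot\frac1p\sum_iQ^{-(i+1)}F^{i+1}=Q\circ h$, since the summand depends only on $i$ mod $p$. If $F$ is $C^1$ with fixed point $0$ and $Q=DF(0)$, then $Q^p=\mathrm{Id}$ by the chain rule and $Dh(0)=\frac1p\sum Q^{-i}Q^i=\mathrm{Id}$. So $h$ linearizes $F$ near $0$. Here the argument stops: $h$ must be a homeomorphism of all of $\mathbb R^k$, and nothing makes it injective far from $0$. For $k=1$ monotonicity did that. A substitute would be that $Q\in O(k)$ and $F^i-Q^i$ has Lipschitz constant at most $\frac12$ for *all* $i<p$: then $h-\mathrm{id}$ has Lipschitz constant at most $\frac12$,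 and $h$ is a homeomorphism by the contraction principle (written out in Lemma 1). A map that is close to linear for a few iterates, but drifts away over $p$ iterates, escapes this argument.

To show that a map is *not* linearizable we need an invariant. If $F=h^{-1}Qh$ with $Q$ linear, then $h$ carries $\mathrm{Fix}(F^s)$ onto $V=\ker(Q^s-\mathrm{Id})$, a linear subspace, for every $s$. The complement of $V$ in $\mathbb R^k$ is empty if $\operatorname{codim}V=0$, two half-spaces if it is $1$, homotopy equivalent to a circle if it is $2$, and simply connected if it is at least $3$. Hence: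

> every component of $\mathbb R^k\setminus\mathrm{Fix}(F^s)$ has fundamental group trivial or $\mathbb Z$. $\hfill(2)$

So we look for a cycle such that some power $F^s$ fixes a *knotted* surface in $\mathbb R^4$, with non-abelian fundamental group of the complement. The power $s=1$ is useless, because $F(x)=x$ forces $x_1=x_2=\dots=x_k$, so $\mathrm{Fix}(F)$ lies in a line. The knot must appear in a higher power. It can, and the guess is wrong.

**Theorem A.** Let $k\ge4$. For all sufficiently large $j\in\mathbb N$ put $s=20kj+1$, $p=5s$. There is a $C^\infty$ function $f:\mathbb R^k\to\mathbb R$ such that $x_{n+k}=f(x_{n+k-1},\dots,x_n)$ is a $p$-cycle whose map $F$ is not topologically conjugate to any linear map. In particular it is not linearizable. Conjugating by $\exp$ coordinatewise gives such examples on $X=(0,\infty)$.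

**Complement C.** In Theorem A one can take $f=f_0+(f-f_0)$, where $f_0$ defines a linear $p$-cycle with the same $p$, and $\mathrm{Lip}(f-f_0)\to0$ as $j\to\infty$. For $k=4$, $f=f_0$ outside a compact set.

Here $\mathrm{Lip}(\cdot)$ is the Lipschitz constant. So for every $k\ge4$ there are infinitely many $p$ for which some $p$-cycle of order $k$ is not conjugate to any potential cycle. With Theorem B this decides, for each $k\ne3$, whether all cycles of order $k$ are linearizable. The case $k=3$ is not settled here: apart from $p=3$ (where the equation is $x_{n+3}=x_n$) and the known case $p=4$, nothing is claimed. Nor do we determine the exact set of $p$ that occur when $k\ge4$.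

## Turning a periodic map into a difference equation

Let $T$ be a homeomorphism of $\mathbb R^k$ of finite order and let $u:\mathbb R^k\to\mathbb R$ be continuous. Record $u$ along the orbit:
$$\Phi=(u,uT,\dots,uT^{k-1}).$$
If $\Phi$ is a homeomorphism of $\mathbb R^k$, then $\Phi T\Phi^{-1}$ shifts the record by one place, so it is the map of a difference equation. This is not always possible. The map $-\mathrm{id}$ on $\mathbb R^2$ has order $2$, and the only map of an order-$2$ equation with $F^2=\mathrm{Id}$ is $(x_1,x_2)\mapsto(x_2,x_1)$, which fixes a line, while $-\mathrm{id}$ fixes one point. What we need is a sufficient condition: $T$ is close to a linear map for which recording works. Only the first $k$ iterates enter, however large the order $p$ is.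

**Lemma 1.** Let $C\in O(k)$, let $u:\mathbb R^k\to\mathbb R$ be linear, and suppose $L=(u,uC,\dots,uC^{k-1})$ is invertible. Let $T=C\circ G$ with $G$ a homeomorphism of $\mathbb R^k$, $\mathrm{Lip}(G-\mathrm{id})\le\epsilon\le1$, and $T$ of finite order $p$. If
$$k^{3/2}2^k\|u\|\,\epsilon\le\frac1{2\|L^{-1}\|},$$
then $\Phi=(u,uT,\dots,uT^{k-1})$ is a homeomorphism of $\mathbb R^k$ with $\mathrm{Lip}(\Phi^{-1})\le2\|L^{-1}\|$, and $F=\Phi T\Phi^{-1}$ is the map of a $p$-cycle of order $k$. If $G$ is a $C^\infty$ diffeomorphism, so are $\Phi$ and $F$.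

*Proof.*

**Step 1: the first $k$ iterates of $T$ stay close to those of $C$.** We have $T-C=C(G-\mathrm{id})$, so $\mathrm{Lip}(T-C)\le\epsilon$ and $\mathrm{Lip}(T)\le1+\epsilon$. The sum
$$T^i-C^i=\sum_{l=0}^{i-1}C^{i-1-l}(T-C)T^l$$
telescopes, because $C$ is linear and so the $l$-th term is $C^{i-1-l}T^{l+1}-C^{i-l}T^l$. Hence, for $i\le k$,
$$\mathrm{Lip}(T^i-C^i)\le\sum_{l=0}^{i-1}\epsilon(1+\epsilon)^l\le i\epsilon(1+\epsilon)^{i-1}\le k2^k\epsilon.\tag{3}$$

**Step 2: $\Phi$ is a homeomorphism.** Each of the $k$ components of $\Phi-L$ has Lipschitz constant at most $\|u\|k2^k\epsilon$, so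
$$\mathrm{Lip}(\Phi-L)\le\sqrt k\,\|u\|\,k2^k\epsilon\le\frac1{2\|L^{-1}\|}.\tag{4}$$
Thus $L^{-1}\Phi=\mathrm{id}+E$ with $\mathrm{Lip}(E)\le\frac12$. For each $y$ the map $x\mapsto y-E(x)$ is a contraction, so $x+E(x)=y$ has exactly one solution $x$. If $x,x'$ belong to $y,y'$, then $|x-x'|\le|y-y'|+\frac12|x-x'|$, so $|x-x'|\le2|y-y'|$. Hence $\mathrm{id}+E$ is a homeomorphism whose inverse has Lipschitz constant at most $2$. Since $\Phi^{-1}=(\mathrm{id}+E)^{-1}L^{-1}$, the bound on $\mathrm{Lip}(\Phi^{-1})$ follows. In the smooth case $\|DE\|\le\frac12$, so $\mathrm{Id}+DE$ is invertible everywhere and $\Phi$ is a diffeomorphism.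

**Step 3: $F$ comes from an equation.** Let $x=\Phi(\xi)$, so $x_i=uT^{i-1}\xi$. Then
$$F(x)=\Phi(T\xi)=(uT\xi,\dots,uT^k\xi)=(x_2,\dots,x_k,\,uT^k\Phi^{-1}(x)).$$
So $F$ is the map of the equation with $f(x_k,\dots,x_1)=uT^k\Phi^{-1}(x_1,\dots,x_k)$. Being conjugate to $T$, it has order exactly $p$. $\square$

Compare with averaging. With $Q=C$, formula (1) needs smallness of $\mathrm{Lip}(T^i-C^i)$ for all $i<p$. The bound $i\epsilon(1+\epsilon)^{i-1}$ is small for $i\le k$ once $\epsilon$ is small, but if $\epsilon=K/s$ and $p=5s$ it grows to the order of $5Ke^{5K}$. This gap is where the example will live: $T$ differs from $C$ by about $1/s$ at each step, and the steps add up over $s$ of them to something knotted.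

## A circle action on four-space with a knotted fixed surface

Notation: $D$ is the closed unit ball of $\mathbb R^4=\mathbb C^2\ni x=(z,\zeta)$, $D^2\subset\mathbb C$ is the closed unit disc, $\rho_\varphi$ is the rotation of $\mathbb R^3$ by the angle $\varphi$ about the $e_3$-axis. Put
$$r=2,\qquad m=2,\qquad q=1+mr=5,\qquad \Lambda_t(z,\zeta)=(e^{iqt}z,e^{irt}\zeta).$$

**Lemma 2.** There is a smooth action $(B_t)_{t\in\mathbb R/2\pi\mathbb Z}$ of the circle on $\mathbb R^4=\mathbb C^2$ such that

(a) $B_t=\Lambda_t$ on $\{|x|\ge\frac12\}$;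

(b) $A_*:=\mathrm{Fix}(B_{2\pi/5})$ satisfies $A_*\cap\{|x|\ge\frac12\}=\{\zeta=0,|x|\ge\frac12\}$;

(c) $\mathbb R^4\setminus A_*$ is connected, and there is an epimorphism $\varepsilon:\pi_1(\mathbb R^4\setminus A_*)\to S_3$ that sends the free homotopy class of each loop $\psi\mapsto(z_1,\rho e^{i\psi})$, $\rho>0$, lying in $|x|>\frac12$, to the class of transpositions.

The plan is to start with a linear circle action $A_t$ on $S^4$ and a knotted $2$-sphere $\Sigma$ that it *preserves*. The action rotates $\Sigma$ with speed $1$, so $\Sigma$ is not fixed at time $2\pi/5$. In fact $A_{2\pi/5}$ will turn out to fix only two points. The way past this is to cut out a tube around $\Sigma$ and glue it back with a twist, so that the rotation speed on the sphere becomes $q=1+mr=5$; at time $2\pi/5$ the sphere is then fixed pointwise. The parameters answer three demands: $q-mr=1$ makes the actions fit, $m$ even keeps the manifold a sphere, and $r=2$ is needed because transpositions have order $2$.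

*Proof.*

**Step 1: a knotted arc with an adapted tube.** This step supplies the three-dimensional knot and coordinates around it that are rotationally symmetric near the ends. Let $B^3$ be the closed unit ball of $\mathbb R^3$ and $\mathsf K\subset B^3$ a smooth properly embedded arc from $-e_3$ to $e_3$ with
$$\mathsf K\cap\{|y|\ge\tfrac14\}=\mathbb Re_3\cap\{\tfrac14\le|y|\le1\},$$
such that $(B^3,\mathsf K)$ is a trefoil-knotted ball pair: cut a trefoil open and put its knotted part in the ball of radius $\frac14$. Then
$$\Gamma:=\pi_1(\mathrm{int}B^3\setminus\mathsf K)=\langle\alpha,\beta\mid\alpha\beta\alpha=\beta\alpha\beta\rangle$$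
is the trefoil group, and every meridian (a loop, joined to the base point, that bounds a disc crossing $\mathsf K$ once transversally) is conjugate to $\alpha^{\pm1}$.

We want a smooth embedding $c:\mathsf K\times D^2\to B^3$ with $c(y_0,0)=y_0$,
$$c(\pm\varrho e_3,\zeta)=\varrho\bigl(\epsilon_0\zeta_1,\epsilon_0\zeta_2,\pm\sqrt{1-\epsilon_0^2|\zeta|^2}\bigr)\qquad(\tfrac13\le\varrho\le1),$$
and $|c(y_0,\zeta)|<\frac12$ for $|y_0|\le\frac13$. Choose a smooth framing $(n_1,n_2)$ of the normal bundle of $\mathsf K$ with $n_i(\pm\varrho e_3)=\varrho e_i$ for $\varrho\ge\frac14$. It exists: at both ends the tangent of the arc is $e_3$ and $(e_1,e_2)$ is positively oriented with respect to it. So, relative to a positive trivialization of the normal bundle, the prescribed frames are paths in $GL^+(2,\mathbb R)$. This group is connected, so they can be joined smoothly. For small $w\in\mathbb R^2$ put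
$$E_{\rm mid}(y_0,w)=y_0+w_1n_1(y_0)+w_2n_2(y_0),\qquad E_{\rm end}(\pm\varrho e_3,w)=\varrho\bigl(w_1,w_2,\pm\sqrt{1-|w|^2}\bigr)\ \ (\varrho\ge\tfrac14).$$
Let $\lambda:\mathsf K\to[0,1]$ be smooth with $\lambda=1$ for $|y_0|\ge\frac13$ and $\lambda=0$ near $\{|y_0|\le\frac14\}$. Put $E=\lambda E_{\rm end}+(1-\lambda)E_{\rm mid}$ and $c(y_0,\zeta)=E(y_0,\epsilon_0\zeta)$.

Both $E_{\rm mid}$ and $E_{\rm end}$ equal $y_0$ at $w=0$ and have $w$-derivative $(n_1,n_2)$ there. Hence $E(y_0,0)=y_0$ and $\partial_wE(y_0,0)=(n_1,n_2)$, so $E$ is injective on the zero section and $DE$ is invertible along it. For small $\epsilon_0$ the map $c$ is an immersion, by compactness. It is also injective for small $\epsilon_0$. Otherwise there are pairs $(y_\nu,w_\nu)\ne(y_\nu',w_\nu')$ with equal images and $w_\nu,w'_\nu\to0$; along a subsequence $y_\nu\to y$, $y'_\nu\to y'$, and $E(y,0)=E(y',0)$ gives $y=y'$. This contradicts the injectivity of $E$ near $(y,0)$, which is the inverse function theorem (at the endpoints $\pm e_3$ use that the formula for $E_{\rm end}$ makes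 sense for $\varrho$ slightly larger than $1$). So $c$ is an embedding for small $\epsilon_0$. For $|y_0|\ge\frac13$ we have $c=E_{\rm end}$ up to the scaling of $\zeta$, so $|c(y_0,\zeta)|=|y_0|$. For $|y_0|\le\frac13$ we have $|E(y_0,0)|\le\frac13$, so $|c(y_0,\zeta)|<\frac12$ if $\epsilon_0$ is small. On the ends $|y_0|\ge\frac13$ the formula also gives
$$\rho_t\,c(y_0,\zeta)=c(y_0,e^{it}\zeta).\tag{5}$$

**Step 2: an invariant knotted sphere in $S^4$.** This step spins the arc while twisting it. Let $S^4=\{(v,w)\in\mathbb R^3\times\mathbb C:|v|^2+|w|^2=1\}$ and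
$$A_t(v,w)=(\rho_{rt}v,e^{it}w).$$
For $w\ne0$ write $w=|w|e^{i\theta}$ and $y=\rho_{-r\theta}v\in\mathrm{int}B^3$. The map $(v,w)\mapsto(y,\theta)$ is a diffeomorphism $\{w\ne0\}\cong\mathrm{int}B^3\times S^1$, with inverse $(y,\theta)\mapsto(\rho_{r\theta}y,\sqrt{1-|y|^2}\,e^{i\theta})$. In these coordinates $A_t(y,\theta)=(y,\theta+t)$, because $\rho_{-r(\theta+t)}\rho_{rt}v=y$. Let
$$\Sigma=\{(v,w):w\ne0,\ y\in\mathsf K\}\cup\{(\pm e_3,0)\}.$$
The open sets $\{|v|>\frac13\}$ and $\{w\ne0\}$ cover $S^4$. In the first, $|y|=|v|>\frac13$, so $y\in\mathsf K$ means $y\in\mathbb Re_3$, i.e. $v\in\mathbb Re_3$, and $\Sigma$ is $\{v\in\mathbb Re_3\}$. In the second, $\Sigma$ is $(\mathsf K\cap\mathrm{int}B^3)\times S^1$. So $\Sigma$ is a smooth compact $A_t$-invariant surface. (If $\mathsf K$ were the straight segment, $\Sigma$ would be the great sphere $\{v\in\mathbb Re_3\}$.)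

Parametrize $\mathsf K$ by $\kappa:[-1,1]\to\mathsf K$ with $\kappa(\xi)=\xi e_3$ for $|\xi|\ge\frac13$. Then
$$(\kappa(\xi),\theta)\mapsto(\xi,\sqrt{1-\xi^2}\,e^{i\theta}),\qquad(\pm e_3,0)\mapsto(\pm1,0)$$
identifies $\Sigma$ with $S^2\subset\mathbb R\times\mathbb C$. Near the poles it is $(\xi e_3,w)\mapsto(\xi,w)$, so it is a diffeomorphism. There $A_t|_\Sigma$ is the rotation $a_t(\xi,w')=(\xi,e^{it}w')$.

**Step 3: an equivariant tube around $\Sigma$.** This step gives the coordinates in which we shall reglue. Define $J:\Sigma\times D^2\to S^4$ as follows. For $\sigma=(v_0,w_0)\in\Sigma$ with $w_0=|w_0|e^{i\theta}\ne0$ and $y_0=\rho_{-r\theta}v_0\in\mathsf K$, let $J(\sigma,\zeta)$ be the point with coordinates $y=c(y_0,e^{-ir\theta}\zeta)$ and the same $\theta$. This makes sense since $|y_0|<1$ implies $|y|<1$. If $|v_0|\ge\frac13$, then $y_0\in\mathbb Re_3$, so $y_0=v_0$. By (5) the $v$-component is $\rho_{r\theta}c(v_0,e^{-ir\theta}\zeta)=c(v_0,\zeta)$. Since $|c(v_0,\zeta)|=|v_0|$, the $w$-component is $w_0$. So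
$$J(\sigma,\zeta)=(c(v_0,\zeta),w_0)\qquad(|v_0|\ge\tfrac13),$$
and this formula extends $J$ smoothly to $w_0=0$.

On $w_0\ne0$, in the coordinates $(y,\theta)$, $J$ is $c\times\mathrm{id}$ precomposed with the diffeomorphism $(y_0,\theta,\zeta)\mapsto(y_0,\theta,e^{-ir\theta}\zeta)$, so it is an injective immersion there. Near $w_0=0$ it is
$$(w_0,\zeta)\mapsto\Bigl(\sqrt{1-|w_0|^2}\,\bigl(\epsilon_0\zeta,\pm\sqrt{1-\epsilon_0^2|\zeta|^2}\bigr),\,w_0\Bigr),$$
an injective immersion, with the two poles going to disjoint hemispheres. Points with $w_0\ne0$ go to $\{w\ne0\}$ and points with $w_0=0$ to $\{w=0\}$. So $J$ is an injective immersion of a compact manifold, that is, an embedding onto a closed tubular neighborhood of $\Sigma$, and $J(\Sigma\times\mathrm{int}D^2)$ is open. Finally,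
$$A_t\,J(\sigma,\zeta)=J(a_t\sigma,e^{irt}\zeta).\tag{6}$$
Indeed $a_t\sigma$ has the same $y_0$ and the angle $\theta+t$. The right side thus has $y=c(y_0,e^{-ir(\theta+t)}e^{irt}\zeta)=c(y_0,e^{-ir\theta}\zeta)$ and angle $\theta+t$, like the left side. At $w_0=0$ use continuity.

**Step 4: regluing changes the speed on the sphere from $1$ to $5$.** Identify $\Sigma$ with $S^2$. Let $N'$ be obtained from $(S^4\setminus\Sigma)\sqcup(S^2\times\mathrm{int}D^2)$ by gluing $(\sigma,\zeta)$, $\zeta\ne0$, to
$$\chi(\sigma,\zeta)=J(a_{-m\arg\zeta}\,\sigma,\zeta).$$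
As $m$ is an integer, $\chi$ is well defined, and it is a diffeomorphism onto the open set $J(S^2\times(\mathrm{int}D^2\setminus0))$. Put $\Sigma'=S^2\times0$, so $N'\setminus\Sigma'=S^4\setminus\Sigma$. On $S^4\setminus\Sigma$ use $A_t$, and on $S^2\times\mathrm{int}D^2$ use
$$A'_t(\sigma,\zeta)=(a_{qt}\sigma,e^{irt}\zeta).\tag{7}$$
These agree on the overlap: by (6) and $q-mr=1$,
$$\chi(a_{qt}\sigma,e^{irt}\zeta)=J(a_{qt-mrt}\,a_{-m\arg\zeta}\,\sigma,\,e^{irt}\zeta)=A_tJ(a_{-m\arg\zeta}\,\sigma,\zeta)=A_t\chi(\sigma,\zeta).$$
So they form a smooth circle action $A'_t$ on $N'$.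

**Step 5: $N'$ is still $S^4$.** This step uses that $m$ is even. The loop $\psi\mapsto a_{-m\psi}$ in $SO(3)$ is twice the loop $\psi\mapsto a_{-\psi}$, and $\pi_1(SO(3))=\mathbb Z/2$, so it is null-homotopic. Hence $\zeta\mapsto a_{-m\arg\zeta}$ on $\{|\zeta|\ge\frac14\}$ extends continuously to $D^2$. Smoothing without change on $|\zeta|\ge\frac12$ gives a smooth $b:D^2\to SO(3)$ with $b(\zeta)=a_{-m\arg\zeta}$ for $|\zeta|\ge\frac12$. Define $\Theta:N'\to S^4$ by the identity on $S^4\setminus J(S^2\times\{|\zeta|\le\frac12\})$ and by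
$$\Theta(\sigma,\zeta)=J(b(\zeta)\sigma,\zeta)\quad\text{on }S^2\times\mathrm{int}D^2.$$
These two open sets cover $N'$, since any other point of $S^4\setminus\Sigma$ lies in the image of $\chi$. Their overlap is $S^2\times\{\frac12<|\zeta|<1\}$, where $J(b(\zeta)\sigma,\zeta)=\chi(\sigma,\zeta)$; so $\Theta$ is well defined and continuous. The first part maps bijectively onto $S^4\setminus J(S^2\times\{|\zeta|\le\frac12\})$. The second maps bijectively onto $J(S^2\times\mathrm{int}D^2)$ and preserves $\zeta$. A common image point lies in $J(S^2\times\{\frac12<|\zeta|<1\})$ and so comes from one and the same point of the overlap. Hence $\Theta$ is bijective. A continuous injection into a Hausdorff space shows that $N'$ is Hausdorff. In charts $\Theta$ is a local diffeomorphism, since $(\sigma,\zeta)\mapsto(b(\zeta)\sigma,\zeta)$ is a diffeomorphism. So $\Theta$ is a diffeomorphism.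

**Step 6: the fixed set of $A'_{2\pi/5}$ is $\Sigma'$.** On $S^2\times\mathrm{int}D^2$, by (7), the map is $(\sigma,\zeta)\mapsto(\sigma,e^{4\pi i/5}\zeta)$, with fixed set $\zeta=0$. On $S^4\setminus\Sigma$ it is $A_{2\pi/5}$. It multiplies $w$ by $e^{2\pi i/5}$, so it moves every point with $w\ne0$; on $w=0$ it is $\rho_{4\pi/5}$, which fixes only $\pm e_3$, and these lie in $\Sigma$.

**Step 7: passing from $N'$ to $\mathbb R^4$.** This step sends a fixed point to infinity and makes the action linear outside a ball. Let $P_0=((1,0),0)\in\Sigma'$. In the coordinates $(z,\zeta)=(w',\zeta)$ near $P_0$, (7) says $A'_t=\Lambda_t$, and $\Sigma'=\{\zeta=0\}$. Let $\iota_0:D_\eta\to N'$ be the corresponding embedding of the closed ball of small radius $\eta<1$. On the other side let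
$$\iota:D_\eta\to\mathbb R^4\cup\{\infty\}=S^4,\qquad\iota(x)=\tfrac\eta2\,\frac{x}{|x|^2},\quad\iota(0)=\infty.$$
In the chart $x\mapsto x/|x|^2$ at $\infty$ it is $x\mapsto\frac2\eta x$, so it is a smooth embedding. Its image is $\{|x|\ge\frac12\}\cup\{\infty\}$. The Palais–Cerf disc theorem says that two smooth embeddings of the closed $4$-ball in $S^4$ with the same orientation behavior differ by a diffeomorphism of $S^4$. Apply it to $\Theta\iota_0$ and $\iota$, composing $\Theta$ first with a reflection of $S^4$ if the orientations disagree. We obtain a diffeomorphism $H:N'\to\mathbb R^4\cup\{\infty\}$ with $H\iota_0=\iota$.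

Then $H(P_0)=\infty$ is fixed by $HA'_tH^{-1}$. Put $B_t=HA'_tH^{-1}|_{\mathbb R^4}$, a smooth circle action. If $|x|\ge\frac12$, write $x=\iota(x')=H\iota_0(x')$. Since $\Lambda_t$ is orthogonal it commutes with $\iota$, so $B_tx=H\iota_0(\Lambda_tx')=\iota(\Lambda_tx')=\Lambda_tx$. This is (a). Since $\Lambda_{2\pi/5}(z,\zeta)=(z,e^{4\pi i/5}\zeta)$ fixes exactly $\{\zeta=0\}$, (b) follows. By Step 6, $A_*=H(\Sigma'\setminus P_0)$, and therefore
$$\mathbb R^4\setminus A_*\cong N'\setminus\Sigma'=S^4\setminus\Sigma.$$

**Step 8: the fundamental group.** This step proves (c) by van Kampen's theorem. Cover $S^4\setminus\Sigma$ by the open sets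

- $O_1=\{w\ne0\}\setminus\Sigma\cong(\mathrm{int}B^3\setminus\mathsf K)\times S^1$,
- $O_2=\{|v|>\frac12,\ v\notin\mathbb Re_3\}\cong(S^2\setminus\{\pm e_3\})\times\{|w|<\tfrac{\sqrt3}2\}$, via $(v/|v|,w)$.

They cover, since a point of $S^4\setminus\Sigma$ with $w=0$ has $|v|=1$, $v\ne\pm e_3$. Both are connected, and
$$O_1\cap O_2\cong\bigl(\{\tfrac12<|y|<1\}\setminus\mathbb Re_3\bigr)\times S^1$$
is connected with $\pi_1=\mathbb Z^2=\langle\mu,\vartheta\rangle$. Here $\mu$ is the azimuth loop of $y$ at constant $\theta$, and $\vartheta$ is the $\theta$-loop at constant $y$. In particular $S^4\setminus\Sigma$ is connected. Take the base point in $O_1\cap O_2$.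

In $\pi_1(O_1)=\Gamma\times\langle\vartheta\rangle$ the element $\mu$ is a meridian of $\mathsf K$: it bounds a cap of the sphere $|y|=\text{const}\in(\frac12,1)$, and this cap meets $\mathsf K$ in one point. In $\pi_1(O_2)\cong\mathbb Z$, read off by the azimuth winding number of $v=\rho_{r\theta}y$, the loop $\mu$ is a generator, and $\vartheta$ becomes $\mu^r=\mu^2$, because along $\vartheta$ the vector $v=\rho_{r\theta}y$ turns $r$ times.

Define $\phi:\Gamma\to S_3$ by $\alpha\mapsto(12)$, $\beta\mapsto(23)$. The relation holds because $(12)(23)(12)=(13)=(23)(12)(23)$. The map $\phi$ is onto and sends all meridians to transpositions. Extend it to $\pi_1(O_1)$ by $\vartheta\mapsto1$, and on $\pi_1(O_2)$ send $\mu$ to $\phi(\mu)$. On $\pi_1(O_1\cap O_2)$ both homomorphisms send $\mu$ to $\phi(\mu)$. They send $\vartheta$ to $1$ and to $\phi(\mu)^2$ respectively, and these agree because a transposition has square $1$. By van Kampen they define an epimorphism $\varepsilon:\pi_1(S^4\setminus\Sigma)\to S_3$.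

It remains to trace the loop $\psi\mapsto(z_1,\rho e^{i\psi})$ of (c). It has constant $|x|$, so $\iota^{-1}$ turns it into a loop $(z',\rho'e^{i\psi})$ in the chart at $P_0$. Contracting $z'$ to $0$ inside the chart keeps $\zeta\ne0$, so the loop is freely homotopic off $\Sigma'$ to $(0,\rho'e^{i\psi})$, that is, to $((1,0),\rho'e^{i\psi})\in S^2\times\mathrm{int}D^2$. As the poles are fixed by $a_t$, this is glued to
$$\chi((1,0),\rho'e^{i\psi})=J((1,0),\rho'e^{i\psi})=(c(e_3,\rho'e^{i\psi}),0),$$
a loop in $O_2$ of azimuth winding number $1$. It is freely homotopic to $\mu$, so its $\varepsilon$-class is that of transpositions. $\square$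

## Inserting the action along a long orbit of small balls

Let $k\ge4$, $s=20kj+1$, $\ell=5kj$. Then $s=4\ell+1$, $\gcd(\ell,s)=1$ and $s\equiv1\pmod5$. On $\mathbb R^4=\mathbb C^2$ let
$$C_4(z,\zeta)=(e^{2\pi i\ell/s}z,\;e^{4\pi i/5}\zeta).$$
Since $s\equiv1\pmod 5$, we have $C_4^s=\tau_0$, where $\tau_0:=\Lambda_{2\pi/5}$ is the map $(z,\zeta)\mapsto(z,e^{4\pi i/5}\zeta)$. Let $\tau=B_{2\pi/5}$. It satisfies $\tau^5=B_{2\pi}=\mathrm{id}$, equals $\tau_0$ on $|x|\ge\frac12$, and has the knotted fixed set $A_*$. We want $T$ such that $T^s$ is $\tau$ in a small ball and $\tau_0$ outside a union of small balls.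

The direct way is to change $C_4$ in *one* small ball, by a scaled copy of $\tau_0^{-1}\tau$. Algebraically this works. But scaling does not change Lipschitz constants, so $\mathrm{Lip}(G-\mathrm{id})$ would be the fixed positive number $\mathrm{Lip}(\tau_0^{-1}\tau-\mathrm{id})$ however small the ball, and Lemma 1 would not apply. Instead we follow a ball around its orbit of length $s$ and do a fraction $1/s$ of the change at each stop. This needs a path from $\mathrm{id}$ to $\tau_0^{-1}\tau$, and the circle action provides one.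

**Step 1: cutting $\tau_0^{-1}\tau$ into $s$ small pieces.** For $t\in[0,1]$ let $g_t=\Lambda_{-2\pi t/5}B_{2\pi t/5}$. This is a smooth family of diffeomorphisms, equal to the identity on $\{|x|\ge\frac12\}$, with $g_0=\mathrm{id}$ and $g_1=\tau_0^{-1}\tau$. Put $\gamma_i=g_{(i+1)/s}\,g_{i/s}^{-1}$ for $0\le i\le s-1$. Then $\gamma_{s-1}\cdots\gamma_0=g_1$. Since $\gamma_i-\mathrm{id}=(g_{(i+1)/s}-g_{i/s})\circ g_{i/s}^{-1}$,
$$\mathrm{Lip}(\gamma_i-\mathrm{id})\le\frac Ks,\qquad K=\sup\|\partial_tD_xg_t\|\cdot\sup\|D_x(g_t^{-1})\|.$$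
The constant $K$ is finite, because everything is trivial outside a compact set, and it does not depend on $s$.

**Step 2: the modified map $T_4$.** Let $M_0(x)=(1,0)+x/s$, $M_i=C_4^iM_0$ and $\mathcal B_i=M_i(D)$ for $0\le i\le s-1$. The centers $(e^{2\pi i\,i'\ell/s},0)$, $0\le i'\le s-1$, are the $s$ distinct $s$-th roots of unity in the $z$-plane, as $\gcd(\ell,s)=1$. Their mutual distances are at least $2\sin(\pi/s)\ge4/s$, so the closed balls $\mathcal B_i$ of radius $1/s$ are disjoint. Also $\tau_0$ fixes $(1,0)$, so
$$C_4^sM_0=\tau_0M_0=M_0\tau_0.$$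
Define $G_4=M_i\gamma_iM_i^{-1}$ on $\mathcal B_i$ and $G_4=\mathrm{id}$ elsewhere. This is a $C^\infty$ diffeomorphism, since $\gamma_i$ is the identity on $|x|\ge\frac12$. The $M_i$ are similarities, so $D(G_4-\mathrm{id})$ is, on $\mathcal B_i$, an orthogonal conjugate of $D(\gamma_i-\mathrm{id})$. Hence $\|D(G_4-\mathrm{id})\|\le K/s$ everywhere and $\mathrm{Lip}(G_4-\mathrm{id})\le K/s$. Put $T_4=C_4G_4$.

**Step 3: the power $T_4^s$ and the order of $T_4$.** On $\mathcal B_i$ we have $T_4=C_4M_i\gamma_iM_i^{-1}$. For $i<s-1$ this is $M_{i+1}\gamma_iM_i^{-1}$, and for $i=s-1$ it is $M_0\tau_0\gamma_{s-1}M_{s-1}^{-1}$. So $T_4$ maps $\mathcal B_i$ onto $\mathcal B_{i+1}$ (indices mod $s$), and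
$$T_4^s|_{\mathcal B_0}=M_0\tau_0\gamma_{s-1}\cdots\gamma_0M_0^{-1}=M_0\tau_0g_1M_0^{-1}=M_0\,\tau\,M_0^{-1}.\tag{8}$$
The restriction $T_4^s|_{\mathcal B_i}$ is conjugate to this by $T_4^i$. Since $\tau^5=\mathrm{id}$, $T_4^{5s}=\mathrm{id}$ on the balls. Off $\bigcup\mathcal B_i$, an invariant set with nonempty interior, $T_4=C_4$. If $C_4^n$ is the identity on an open set, it is the identity, so $s\mid n\ell$ and $5\mid2n$, that is, $5s\mid n$; and $C_4^{5s}=\mathrm{id}$. So $T_4$ has order exactly $5s=p$.

**Step 4: raising the dimension to $k$.** Let $C'$ on $\mathbb R^{k-4}$ be the direct sum of the plane rotations by $2\pi nj/s$, $1\le n\le\lfloor\frac{k-4}2\rfloor$, and of the identity of $\mathbb R$ if $k$ is odd. Then $C'^s=\mathrm{id}$. Put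
$$C=C_4\times C'\in O(k),\qquad T=T_4\times C'=C\circ(G_4\times\mathrm{id}).$$
$T$ has order exactly $p=5s$, and $\mathrm{Lip}(G_4\times\mathrm{id}-\mathrm{id})\le K/s$.

**Step 5: applying Lemma 1.** We need $u$ with $L$ invertible and $\|L^{-1}\|$ bounded as $j\to\infty$. Let $z_1,z_2,\dots$ be the complex coordinates (so $z_1=z$, $z_2=\zeta$), $\lambda_l$ the corresponding eigenvalues, and $\nu$ the last real coordinate if $k$ is odd. Let $u$ be the sum of the real parts of all $z_l$, plus $\nu$ if $k$ is odd. Then
$$uC^ix=\tfrac12\sum_l\bigl(\lambda_l^iz_l+\bar\lambda_l^i\bar z_l\bigr)\ (+\,\nu).$$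
The functionals $z_l,\bar z_l,(\nu)$ form a basis of the complex-valued real-linear functionals on $\mathbb R^k$. So $L$ is the product of the Vandermonde matrix of the eigenvalues $\lambda_l,\bar\lambda_l,(1)$, a diagonal matrix with nonzero entries, and an invertible matrix. Hence $L$ is invertible as soon as the eigenvalues are pairwise distinct. As $j\to\infty$ we have $\ell/s\to\frac14$ and $nj/s\to\frac n{20k}$, so $C$ converges to an orthogonal map with the eigenvalues
$$e^{\pm i\pi/2},\qquad e^{\pm4\pi i/5},\qquad e^{\pm2\pi in/(20k)}\ \bigl(0<\tfrac n{20k}<\tfrac1{40}\bigr),\qquad 1\text{ if }k\text{ is odd}.$$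
These are pairwise distinct. So the limit of $L$ is invertible, and for large $j$ the map $L$ is invertible with $\|L^{-1}\|$ bounded, while $\|u\|$ depends only on $k$. As $K/s\to0$, the hypotheses of Lemma 1 hold with $\epsilon=K/s$ for all large $j$. Hence $F=\Phi T\Phi^{-1}$ is the $C^\infty$ map of a $p$-cycle of order $k$, with $p=5s$ and $f$ smooth.

## The complement of the fixed set of the power $s$

To prove Theorem A it remains to show that $F$ is not conjugate to a linear map. Suppose it is. Then so is $T$, and by invariance of dimension the linear map acts on $\mathbb R^k$. By (2), every component of $\mathbb R^k\setminus\mathrm{Fix}(T^s)$ has abelian fundamental group. But $T^s=T_4^s\times\mathrm{id}$, so with $A=\mathrm{Fix}(T_4^s)$,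
$$\mathbb R^k\setminus\mathrm{Fix}(T^s)=(\mathbb R^4\setminus A)\times\mathbb R^{k-4}.$$
The following lemma gives a contradiction.

**Lemma 3.** $\mathbb R^4\setminus A$ is connected, and $\pi_1(\mathbb R^4\setminus A)$ maps onto $S_3$.

The set $A$ is the plane $\{\zeta=0\}$ with $s$ knotted bumps. To build the homomorphism from local pieces without choosing base points, recall a textbook fact. For a connected manifold $Y$, principal $S_3$-bundles over $Y$ (regular $S_3$-coverings, possibly disconnected) up to isomorphism correspond to homomorphisms $\pi_1(Y)\to S_3$ up to conjugation in $S_3$; the homomorphism is the *monodromy*. The correspondence is compatible with pullback, and along a free loop the monodromy is a well-defined conjugacy class. For instance, over the circle there are three bundles, one for each conjugacy class of $S_3$, and the bundle belonging to a transposition consists of three circles, each covering the base twice.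

*Proof.* Let $W_i=\mathrm{int}\,\mathcal B_i$, $O=\mathbb R^4\setminus\bigcup_iM_i(\frac12D)$ and $S_i=W_i\cap O=M_i(\{\frac12<|x|<1\})$. The open sets $O,W_0,\dots,W_{s-1}$ cover $\mathbb R^4$, and the $W_i$ are pairwise disjoint.

**Step 1: the shape of $A$.** We show $A\cap O=\{\zeta=0\}\cap O$. Off $\bigcup W_i$, $T_4^s=C_4^s=\tau_0$, with fixed set $\{\zeta=0\}$. By (8), $A\cap W_0=M_0(A_*\cap\mathrm{int}D)$, and Lemma 2(b) gives $A\cap S_0=\{\zeta=0\}\cap S_0$, because $M_0$ preserves $\{\zeta=0\}$. Since $T_4^i$ commutes with $T_4^s$ and maps $W_0$ onto $W_i$, $A\cap W_i=T_4^i(A\cap W_0)$. On $S_0$, for $0\le i\le s-1$,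
$$T_4^i=M_i\gamma_{i-1}\cdots\gamma_0M_0^{-1}=M_iM_0^{-1}=C_4^i,$$
because the $\gamma$'s are the identity on $|x|\ge\frac12$. As $C_4^i$ maps $S_0$ onto $S_i$ and preserves $\{\zeta=0\}$, we get $A\cap S_i=\{\zeta=0\}\cap S_i$.

**Step 2: the pieces and their fundamental groups.** We collect what is needed for gluing.

* $O\setminus A$ is $\{\zeta\ne0\}$ minus the closed balls of radius $\frac1{2s}$ centered at points of $\{\zeta=0\}$. It is connected: increasing $|\zeta|$ moves a point away from all centers, and $\{|\zeta|\ge1\}$ is connected and lies in $O$.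
* $S_i\setminus A=M_i(\{\frac12<|x|<1,\ \zeta\ne0\})$. The set $\{\frac12<|x|<1,\zeta\ne0\}$ is the product of an interval with $S^3\setminus\{\zeta=0\}\cong\{|z|<1\}\times S^1$. So $S_i\setminus A$ is connected with $\pi_1\cong\mathbb Z$, generated by the loop $\delta_i=M_i(z_1,\rho e^{i\psi})$, $0\le\psi\le2\pi$ (fixed $z_1$ and $\rho>0$ with $\frac12<|(z_1,\rho)|<1$). The winding number of $\zeta$ along $\delta_i$ is $1$, and $\delta_i=C_4^i\delta_0=T_4^i\delta_0$.
* The inclusion $\mathrm{int}D\setminus A_*\subset\mathbb R^4\setminus A_*$ is a homotopy equivalence. Take the radial homeomorphism $\mathrm{int}D\to\mathbb R^4$ that fixes $\frac12D$ and stretches $\{\frac12<|x|<1\}$ onto $\{|x|>\frac12\}$. By Lemma 2(b) it carries $A_*\cap\mathrm{int}D$ onto $A_*$. It is homotopic to the inclusion by moving points along rays, and outside $\frac12D$ this keeps $\zeta\ne0$. So $W_i\setminus A\cong W_0\setminus A\cong\mathrm{int}D\setminus A_*$ is connected.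

**Step 3: a bundle on each piece.** Let $P_0$ be the principal $S_3$-bundle over $W_0\setminus A$ that corresponds, via $M_0$, to the restriction to $\mathrm{int}D\setminus A_*$ of the bundle with monodromy $\varepsilon$ over $\mathbb R^4\setminus A_*$. By Step 2 its monodromy is onto $S_3$, and by Lemma 2(c) its monodromy along $\delta_0$ is a transposition. Let $P_i=(T_4^{-i})^*P_0$ over $W_i\setminus A$; its monodromy along $\delta_i=T_4^i\delta_0$ is a transposition. Fix a transposition $t$, and let $P_O$ be the bundle over $O\setminus A$ with monodromy $t^{\omega(\cdot)}$, where $\omega:\pi_1(O\setminus A)\to\mathbb Z$ is the winding number of $\zeta$. Its monodromy along $\delta_i$ is $t$.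

**Step 4: gluing.** Over $S_i\setminus A=(O\setminus A)\cap(W_i\setminus A)$, whose fundamental group is infinite cyclic and generated by $\delta_i$, both $P_O$ and $P_i$ have a transposition as monodromy of the generator. All transpositions are conjugate in $S_3$, so the two restrictions are isomorphic. Since the $W_i$ are pairwise disjoint, there are no triple overlaps, and $P_O$ and the $P_i$ can be glued along arbitrarily chosen isomorphisms over the $S_i\setminus A$ to a principal $S_3$-bundle $P$ over $\mathbb R^4\setminus A$.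

The space $\mathbb R^4\setminus A$ is connected, being the union of the connected set $O\setminus A$ and the connected sets $W_i\setminus A$, each of which meets it. The monodromy $\pi_1(\mathbb R^4\setminus A)\to S_3$ of $P$ is onto, because its restriction to $\pi_1(W_0\setminus A)$ is, up to conjugation, the monodromy of $P_0$, which is onto. $\square$

So $(\mathbb R^4\setminus A)\times\mathbb R^{k-4}$ is connected and nonempty with non-abelian fundamental group, against (2). Hence $F$ is not conjugate to any linear map. For $X=(0,\infty)$, conjugate by $\exp$ coordinatewise; this preserves the form of the equation. This proves Theorem A. $\blacksquare$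

The averaging attempt can now be judged on this example. For $k=4$, the map $h=\frac1p\sum_{i<p} C^{-i}T^i$ satisfies $hT=Ch$ and is the identity off $\bigcup\mathcal B_i$, since there $T^i=C^i$. It cannot be a homeomorphism, because then $T$ would be conjugate to $C$. The failure takes place inside the small balls.

## Distance from a linear cycle

*Proof of Complement C.* Let $f_0=uC^kL^{-1}$, as a function of $(x_1,\dots,x_k)$. By Step 3 of the proof of Lemma 1 with $G=\mathrm{id}$, it defines the linear equation with map $LCL^{-1}$, whose order is that of $C$, namely $\mathrm{lcm}(s,5)=p$. In the same convention $f=uT^k\Phi^{-1}$.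

**Step 1: the Lipschitz estimate.** The aim is to express $f-f_0$ by quantities that Lemma 1 controls. Since $\Phi^{-1}-L^{-1}=L^{-1}(L-\Phi)\Phi^{-1}$,
$$f-f_0=(uT^k-uC^k)\Phi^{-1}+uC^k\,L^{-1}(L-\Phi)\Phi^{-1}.$$
By (3), (4) and $\mathrm{Lip}(\Phi^{-1})\le2\|L^{-1}\|$, with $\epsilon=K/s$,
$$\mathrm{Lip}(f-f_0)\le2\|L^{-1}\|\,\|u\|\,k2^k\epsilon+2\|L^{-1}\|^2\|u\|^2k^{3/2}2^k\epsilon.$$
As $\|u\|$ depends only on $k$ and $\|L^{-1}\|$ is bounded for large $j$, this is $O(1/s)$ and tends to $0$ as $j\to\infty$.

**Step 2: compact support for $k=4$.** Here $T=C$ off the compact $T$-invariant set $\bigcup\mathcal B_i$. So for $\xi\notin\bigcup\mathcal B_i$ we have $T^i\xi=C^i\xi$ for all $i\ge0$, hence $\Phi(\xi)=L\xi$. With $x=\Phi(\xi)=L\xi$,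
$$f(x)=uT^k\xi=uC^k\xi=uC^kL^{-1}x=f_0(x).$$
So $f=f_0$ outside the compact set $\Phi(\bigcup\mathcal B_i)$. $\square$
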